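# Kronecker coefficients of shapes of nearly maximal dimension

## The approximation $g(\lambda,\mu,\nu)\approx f^\lambda f^\mu f^\nu/n!$

**Theorem 1.** There are absolute constants $\delta_0,K_0>0$ such that, if $\lambda,\mu,\nu\vdash n$ satisfy $f^\lambda,f^\mu,f^\nu\ge\sqrt{n!}\,e^{-D}$ with $4\le D\le \delta_0 n^{2/3}$, then
$$\left|\frac{n!\;g(\lambda,\mu,\nu)}{f^\lambda f^\mu f^\nu}-1\right|\le K_0\frac{D^{3/2}}{n}\le\frac12 .$$

Here $\lambda\vdash n$ means that $\lambda$ is a partition of $n$. We write $S^\lambda$ for the irreducible representation (Specht module) of the symmetric group $S_n$ attached to $\lambda$, $\chi^\lambda$ for its character, and $f^\lambda=\dim S^\lambda$, which is the number of standard Young tableaux of shape $\lambda$. The Kronecker coefficient $g(\lambda,\mu,\nu)$ is the multiplicity defined by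
$$S^\mu\otimes S^\nu=\bigoplus_{\lambda\vdash n} g(\lambda,\mu,\nu)\,S^\lambda .$$

Since $\sum_\lambda (f^\lambda)^2=n!$, every $f^\lambda$ is at most $\sqrt{n!}$. The number $D$ measures how far the three dimensions fall short of this ceiling, on a logarithmic scale. The theorem says that if they fall short by at most a small multiple of $n^{2/3}$, then $g$ is given by the product $f^\lambda f^\mu f^\nu/n!$, up to a relative error that we control.

The theorem settles a conjecture from the slides "The Largest Kronecker and Littlewood–Richardson Coefficients" (http://damir.xyz/papers/socaldm18-slides.pdf). To state it we need one definition.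

**Definition.** A sequence of partitions $\lambda^{(n)}\vdash n$ is *Plancherel* if there is a constant $c>0$ such that $f^{\lambda^{(n)}}\ge\sqrt{n!}\,e^{-c\sqrt n}$ for all $n$.

The conjecture reads: if $\lambda,\mu,\nu$ are Plancherel, then $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(n)}$. That is, there is $C>0$ with $g(\lambda^{(n)},\mu^{(n)},\nu^{(n)})\ge\sqrt{n!}\,e^{-Cn}$ for all sufficiently large $n$. It is true, and in a stronger form.

**Corollary.** If $\lambda^{(n)},\mu^{(n)},\nu^{(n)}$ are Plancherel sequences, then
$$g(\lambda,\mu,\nu)=\frac{f^\lambda f^\mu f^\nu}{n!}\bigl(1+O(n^{-1/4})\bigr)=\sqrt{n!}\,e^{-O(\sqrt n)} .$$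
In particular the conjecture holds. Moreover $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$ if and only if $\lambda,\mu,\nu$ are all Plancherel.

For comparison, here are the facts that come with the problem. One has $g(\lambda,\mu,\nu)\le f^\lambda\le\sqrt{n!}$, and the maximum of $g$ over all triples is $\sqrt{n!}\,e^{-O(\sqrt n)}$ (Stanley). Pak–Panova–Yeliussizov: (i) if $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$, then $\lambda,\mu,\nu$ are Plancherel; (ii) for all Plancherel $\lambda,\mu$ there exists a Plancherel $\nu$ with $g(\lambda,\mu,\nu)=\sqrt{n!}\,e^{-O(\sqrt n)}$. In (ii) the third shape is produced for us. In the Corollary it may be any Plancherel shape.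

Theorem 1 also implies that $g\sim f^\lambda f^\mu f^\nu/n!$ uniformly when $D=o(n^{2/3})$. The second theorem says that neither this range nor the error term can be improved in order.

**Theorem 2.** There are absolute constants $\delta_1,c_1>0$ such that, for all large $n$ and all $D$ with $16\sqrt n\le D\le\delta_1n^{2/3}$, there is $\lambda\vdash n$ with $f^\lambda=f^{\lambda'}\ge\sqrt{n!}\,e^{-D}$ and
$$\frac{n!\,g(\lambda,\lambda,\lambda)}{(f^\lambda)^3}\ge1+c_1\frac{D^{3/2}}n,\qquad \frac{n!\,g(\lambda',\lambda',\lambda')}{(f^{\lambda'})^3}\le1-c_1\frac{D^{3/2}}n .$$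

Here $\lambda'$ is the conjugate (transposed) partition. With $D=\delta_1n^{2/3}$ the ratio stays away from $1$ by the constant $c_1\delta_1^{3/2}$, so the asymptotic equality cannot be extended to $D=O(n^{2/3})$. With $D=16\sqrt n$ we get Plancherel shapes whose relative error is at least a constant times $n^{-1/4}$.

## Which shapes are Plancherel

Consider first shapes that are not. The hook $(n-k,1^k)$ has dimension $\binom{n-1}{k}\le 2^n$, while $\sqrt{n!}\ge(n/e)^{n/2}$ grows faster than $2^ne^{c\sqrt n}$ for every $c$. So no sequence of hooks is Plancherel, and in particular neither is the one-row shape.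

For shapes that are, we need the number $p(n)$ of partitions of $n$, which is classically at most $e^{\pi\sqrt{2n/3}}$. A proof in one line: for $t>0$ and $q=e^{-t}$,
$$\ln p(n)\le nt+\sum_{k\ge1}-\ln(1-q^k)=nt+\sum_{j\ge1}\frac1{j(e^{jt}-1)}\le nt+\sum_{j\ge1}\frac1{j^2t}=nt+\frac{\pi^2}{6t},$$
and $t=\pi/\sqrt{6n}$ gives $\pi\sqrt{2n/3}$. Since $\pi\sqrt{2/3}<3$, we have $p(n)\le e^{3\sqrt n}$. As $\sum_\lambda(f^\lambda)^2=n!$, the largest $f^\lambda$ satisfies $(f^\lambda)^2\ge n!\,e^{-3\sqrt n}$, so the shapes of largest dimension form a Plancherel sequence with $c=3/2$.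

More is true. The *Plancherel measure* gives $\lambda$ the probability $(f^\lambda)^2/n!$. The shapes with $f^\lambda<\sqrt{n!}\,e^{-c\sqrt n}$ have total probability at most $p(n)e^{-2c\sqrt n}\le e^{(3-2c)\sqrt n}$. For $c>3/2$ this tends to $0$.

## The character sum, and small symmetric groups

The characters of $S_n$ are real, so the multiplicity $g$ is $\frac1{n!}\sum_{w\in S_n}\chi^\lambda(w)\chi^\mu(w)\chi^\nu(w)$. In particular $g$ is symmetric in its three arguments. This also explains the bound $g\le\min(f^\lambda,f^\mu,f^\nu)$: if, say, $f^\lambda\le f^\mu\le f^\nu$, then $S^\nu$ occurs $g$ times in $S^\lambda\otimes S^\mu$, so $g\le f^\lambda f^\mu/f^\nu\le f^\lambda$.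

Put $r^\lambda=\chi^\lambda/f^\lambda$, the normalized character; $|r^\lambda|\le1$ and $r^\lambda(1)=1$. Group the sum by conjugacy classes and divide by the term of the identity:
$$\frac{n!\,g(\lambda,\mu,\nu)}{f^\lambda f^\mu f^\nu}=1+\sum_{C\ne\{1\}}|C|\,r^\lambda r^\mu r^\nu(C).\tag{1}$$
Theorem 1 therefore says that the identity dominates, and all we have to do is bound the remaining sum.

In small groups it is not small. For $n=3$ and $\lambda=\mu=\nu=(2,1)$ we have $f^\lambda=2$, the character vanishes on transpositions and equals $-1$ on the two $3$-cycles. The right side of (1) is $1+2\cdot(-\tfrac12)^3=\tfrac34$, and indeed $g=\tfrac34\cdot\tfrac86=1$.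

For $n=4$ and $\lambda=(3,1)$, the character is $3,1,-1,0,-1$ on the classes of the identity, the $6$ transpositions, the $3$ double transpositions, the $8$ three-cycles and the $6$ four-cycles. The right side of (1) is $1+\frac{6-3-6}{27}=\frac89$, so $g=\frac89\cdot\frac{27}{24}=1$.

For $n=5$ and $\lambda=(3,1,1)$ we have $f^\lambda=6$, and the character is $-2$ on the $15$ double transpositions, $1$ on the $24$ five-cycles and $0$ on all other nontrivial classes. The right side of (1) is $1+\frac{-120+24}{216}=\frac59$, and $g=\frac59\cdot\frac{216}{120}=1$.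

So the statement is asymptotic, and the question is which classes can be large in (1) when $n$ grows.

## Support size and the size of a class

Let $C\ne\{1\}$ be a conjugacy class and $w\in C$. Let $s=|\mathrm{supp}\,w|$ be the number of points moved by $w$, so $2\le s\le n$. Let $\pi\in S_s$ be a fixed-point-free permutation with the same nontrivial cycles as $w$, and let $z'$ be the order of the centralizer of $\pi$ in $S_s$. Products of permutations are composed right to left throughout.

Each $t\in C$ can be written as $\iota\pi\iota^{-1}$, extended by the identity off the image of $\iota$, for exactly $z'$ injections $\iota:[s]\to[n]$. Indeed, $\iota$ must have image $\mathrm{supp}\,t$, and two choices differ by an element of the centralizer of $\pi$. Hence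
$$|C|=\frac{(n)_s}{z'},\qquad (n)_s=n(n-1)\cdots(n-s+1).$$
For instance, for the class of $(1\,2)(3\,4)$ we have $s=4$, $z'=8$ and $|C|=(n)_4/8$.

We use three elementary facts.

**(F1)** $(n/e)^s\le(n)_s\le n^s$. The upper bound is clear. For the lower one, $\ln\bigl((n)_s/n^s\bigr)=\sum_{j<s}\ln(1-j/n)$. The numbers $\ln(1-j/n)$, $0\le j<n$, decrease in $j$, so the average of the first $s$ is at least the average of all $n$, which is $\frac1n\ln(n!/n^n)\ge-1$ because $n!\ge(n/e)^n$.

**(F2)** $z'\le s^{s/2}$. An element commuting with $\pi$ is determined by the images of one representative of each cycle of $\pi$. There are at most $s/2$ cycles, and each image has at most $s$ possible values.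

**(F3)** At most $2^s$ classes have support size $s$. They correspond to partitions of $s$ without parts equal to $1$, and there are at most $2^{s-1}$ compositions of $s$.

From (F1) and (F2) we get
$$|C|\ge (n/e)^s/z'\ge(n/e)^ss^{-s/2}.\tag{2}$$

## The second moment, and why it fails on small supports

The first tool that comes to mind is column orthogonality.

**Lemma 1.** If $f^\lambda\ge\sqrt{n!}\,e^{-D}$, then $|r^\lambda(w)|\le e^D|C|^{-1/2}$ for $w\in C$.

*Proof.* Column orthogonality says $\sum_\lambda|\chi^\lambda(w)|^2=n!/|C|$, so $|\chi^\lambda(w)|^2\le n!/|C|$. Divide by $(f^\lambda)^2\ge n!\,e^{-2D}$. $\square$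

For all three shapes at once, Lemma 1 bounds the term of $C$ in (1) by
$$|C|\,|r^\lambda r^\mu r^\nu|\le e^{3D}|C|^{-1/2}.\tag{3}$$
If $s>D$, this is good: by (2) the class size contributes a factor of at most about $n^{-s/4}$, which beats $e^{3D}\le e^{3s}$. But for the class $T$ of transpositions, $|T|=\binom n2$, and (3) gives about $e^{3D}/n$. With $D=c\sqrt n$ this is useless, and the trivial bound $|r|\le1$ gives only $\binom n2$. The method stops at the classes of small support. There the loss $e^{D}$, which comes from discarding all other shapes in the orthogonality relation, is much larger than any power $|C|^{1/2}$ that we gain.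

## Higher moments and closed walks on a class

To reduce the loss $e^D$, we use higher moments. The class sum $X_C=\sum_{t\in C}t$ is central in the group algebra, so it acts on $S^\lambda$ by a scalar. Comparing traces, this scalar is the real number
$$\omega_C(\lambda)=|C|\,r^\lambda(w).$$
Let $N_k(C)$ be the number of $(t_1,\dots,t_k)\in C^k$ with $t_1\cdots t_k=1$.

**Lemma 2.** For all $k\ge1$,
$$\sum_\lambda\frac{(f^\lambda)^2}{n!}\,\omega_C(\lambda)^k=N_k(C).\tag{4}$$
In particular, if $f^\lambda\ge\sqrt{n!}\,e^{-D}$, then $\omega_C(\lambda)^{2m}\le e^{2D}N_{2m}(C)$ for every $m\ge1$.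

*Proof.* Compute the trace of $X_C^k$ on the regular representation in two ways. A group element has trace $n!$ if it is $1$ and trace $0$ otherwise, so the trace is $n!$ times the coefficient of $1$ in $X_C^k$, which is $n!\,N_k(C)$. On the other hand, the regular representation contains $S^\lambda$ exactly $f^\lambda$ times, so the trace is $\sum_\lambda (f^\lambda)^2\omega_C(\lambda)^k$. For $k=2m$ all terms in (4) are nonnegative, so the term of $\lambda$ alone is at most $N_{2m}(C)$, and its weight is at least $e^{-2D}$. $\square$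

Classes of $S_n$ are closed under inverses, so $N_2(C)=|C|$, and $m=1$ in Lemma 2 gives back Lemma 1. For general $m$ we take the $2m$-th root and obtain
$$|\omega_C(\lambda)|\le e^{D/m}N_{2m}(C)^{1/2m}.\tag{5}$$
With $m\approx D/s$ the loss $e^{D/m}$ is only about $e^s$, which is harmless. The price is that we now have to count closed walks $1=\sigma_0,\sigma_1,\dots,\sigma_{2m}=1$, where $\sigma_i=\sigma_{i-1}t_i$ with $t_i\in C$.

The trivial count does not help. All but the last step are free, so $N_{2m}(C)\le|C|^{2m-1}$. Take $C=T$ and $\lambda=\mu=\nu$. The term of $T$ in (1) has absolute value $|\omega_T|^3/|T|^2$, and the trivial count bounds it by $e^{3D/m}|T|^{1-3/(2m)}$. For $m\ge2$ the exponent of $|T|$ is at least $\frac14$, so we learn nothing. For $m=1$ we are back at the loss $e^{3D}$.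

What should $N_{2m}(T)$ be? Compute $N_4(T)=\sum_\sigma\#\{(t_1,t_2)\in T^2:t_1t_2=\sigma\}^2$ by hand. The identity is a product of two transpositions in $|T|$ ways, each of the $(n)_3/3$ three-cycles in $3$ ways, and each of the $(n)_4/8$ double transpositions in $2$ ways. So
$$N_4(T)=|T|^2+3(n)_3+\tfrac12(n)_4 .$$
For $n=3$ this is $9+18=27$. Formula (4) gives the same: $\omega_T=3,0,-3$ on $(3),(2,1),(1^3)$, and $\frac{81+0+81}6=27$. For large $n$ the leading term is $\frac34n^4=3\,(n^2/2)^2$. The factor $3=3!!$ counts the ways to match the four positions into two pairs, where matched positions carry the same transposition. This suggests that $N_{2m}(T)$ is about $(2m-1)!!\,(n^2/2)^m$, that is, at most $(\text{const}\cdot n\sqrt m)^{2m}$. Then (5) with $m\approx D$ would give $|r^\lambda(T)|\le\mathrm{const}\cdot\sqrt D/n$, and the term of $T$ in (1) would be $O(D^{3/2}/n)$, which is exactly the error in Theorem 1. The next two sections prove a bound of this kind, in a range of $m$, for every class.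

## A weight on walks: the case of transpositions

The trivial count takes no account of closure. A walk starts and ends at the identity, so every increase of the support must later be undone, and the steps that undo it are rare. To exploit this, give each permutation the weight $h(\sigma)=x^{|\mathrm{supp}\,\sigma|}$, where $x>0$ is to be chosen. Around a closed walk the product of the ratios $h(\sigma_i)/h(\sigma_{i-1})$ is $1$. So we may count each walk with this product as its weight and then forget that it is closed. The common steps that enlarge the support are now cheap (for small $x$), and the rare steps that shrink it are expensive.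

Let us carry this out for transpositions. Let $\sigma$ have support $A$ with $|A|=a\le S$, put $y=1/x$, and sort $t=(p\,q)$ as follows.

If $p,q\notin A$, the support grows by $2$; there are at most $n^2/2$ such $t$. If exactly one of $p,q$ lies in $A$, the support grows by $1$: for $p\in A$, $q\notin A$ we have $\sigma t(p)=\sigma(q)=q\ne p$ and $\sigma t(q)=\sigma(p)\neq q$. There are at most $an$ such $t$. If $p,q\in A$, the support can only shrink. It loses $p$ exactly when $\sigma(q)=p$, and $q$ exactly when $\sigma(p)=q$. It loses both for at most $a/2$ transpositions (the $2$-cycles of $\sigma$), exactly one for at most $a$ of them (neighbors on a longer cycle), and nothing for at most $a^2/2$. Therefore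
$$\sum_{t\in T}\frac{h(\sigma t)}{h(\sigma)}\le\frac{n^2x^2}2+anx+\frac{a^2}2+ay+\frac a2y^2 .$$
The first term wants $x$ small, the last wants $x$ large. With $a=S$ they balance when $x^4=S/n^2$, that is, $x=S^{1/4}n^{-1/2}$. Using $a\le S$, the five terms are then at most
$$\tfrac12nS^{1/2},\quad S^{5/4}n^{1/2},\quad \tfrac12S^2,\quad S^{3/4}n^{1/2},\quad \tfrac12nS^{1/2}.$$
The second and third are at most $nS^{1/2}$ and $\frac12nS^{1/2}$ exactly when $S^{3/4}\le n^{1/2}$, that is, when $S\le n^{2/3}$. This is where the exponent $2/3$ of Theorem 1 comes from. In that range the fourth term is also at most $nS^{1/2}$, and the sum is at most $\frac72nS^{1/2}$. With $S=2m$ (no permutation on a closed walk with $2m$ steps from $T$ has a larger support, as we shall see) we get $N_{2m}(T)\le\bigl(\tfrac72n\sqrt{2m}\bigr)^{2m}$, the order of growth predicted by matchings.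

## Counting closed walks on an arbitrary class

For a general class the same weight works. What is needed is an organized way to count the steps $t$ according to their effect on the support.

**Lemma 3.** Let $m\ge1$, $S=ms$ and $v=\max(\sqrt n\,S^{1/4},\,S)$. Then $N_{2m}(C)\le\bigl(3^sv^s/z'\bigr)^{2m}$.

*Proof.* **Step 1: reduction to a single step.** The purpose is to replace the count of walks by a bound on one weighted step. Consider a closed walk $\sigma_i=t_1\cdots t_i$, with $\sigma_{2m}=1$. Since $\sigma_i$ is a product of $i$ elements of $C$ and $\sigma_i^{-1}=t_{i+1}\cdots t_{2m}$ is a product of $2m-i$ of them, $|\mathrm{supp}\,\sigma_i|\le s\min(i,2m-i)\le S$. Let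
$$x=S^{1/4}n^{-1/2},\qquad y=1/x,\qquad h(\sigma)=x^{|\mathrm{supp}\,\sigma|},\qquad R=\max_{|\mathrm{supp}\,\sigma|\le S}\ \sum_{t\in C}\frac{h(\sigma t)}{h(\sigma)} .$$
For $0\le j\le 2m$ let $P_j$ be the sum of $\prod_{i=1}^j h(\sigma_i)/h(\sigma_{i-1})$ over all $(t_1,\dots,t_j)\in C^j$ such that $|\mathrm{supp}\,\sigma_i|\le S$ for $0\le i\le j-1$. Summing over the last step $t_j$ first, with $\sigma_{j-1}$ fixed, gives $P_j\le R\,P_{j-1}$. Since $P_0=1$, $P_{2m}\le R^{2m}$. Every closed walk occurs in $P_{2m}$, and its product telescopes to $h(1)/h(1)=1$. All other terms are positive. So $N_{2m}(C)\le R^{2m}$, and it remains to show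
$$R\le 3^sv^s/z'.\tag{6}$$

**Step 2: the change of support.** The purpose is to express $h(\sigma t)/h(\sigma)$ in terms of local data. Fix $\sigma$ with $A=\mathrm{supp}\,\sigma$, $|A|\le S$, and let $t\in C$. If $p\notin A$ and $t(p)\ne p$, then $\sigma t(p)\ne p$; otherwise $t(p)=\sigma^{-1}(p)=p$. If $p\in A\setminus\mathrm{supp}\,t$, then $\sigma t(p)=\sigma(p)\ne p$. Points outside $A\cup\mathrm{supp}\,t$ are fixed by $\sigma t$. So the only points of $A\cup\mathrm{supp}\,t$ that $\sigma t$ can fix lie in $A\cap\mathrm{supp}\,t$, and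
$$|\mathrm{supp}\,\sigma t|-|\mathrm{supp}\,\sigma|=b-f,\qquad b=|\mathrm{supp}\,t\setminus A|,\quad f=\#\{p\in A\cap\mathrm{supp}\,t:\ \sigma t(p)=p\}.$$

**Step 3: labels.** The purpose is to record which points of $t$ are responsible for $b$ and $f$. Replace $t$ by the $z'$ injections $\iota:[s]\to[n]$ with $t=\iota\pi\iota^{-1}$ on $\iota([s])$, so that $t(\iota(j))=\iota(\pi j)$. Then
$$z'\sum_{t\in C}\frac{h(\sigma t)}{h(\sigma)}=\sum_\iota x^{b-f},\tag{7}$$
where the sum is over all injections. Given $\iota$, label $j\in[s]$ by

* $O$ (outside) if $\iota(j)\notin A$;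
* $F$ (becomes fixed) if $\iota(j)\in A$ and $\sigma(\iota(\pi j))=\iota(j)$;
* $I$ (inside) otherwise, so that again $\iota(j)\in A$.

Since $\sigma t(\iota(j))=\sigma(\iota(\pi j))$, the numbers of labels $O$ and $F$ are exactly $b$ and $f$. If $j$ has label $F$, then
$$\iota(\pi j)=\sigma^{-1}(\iota(j))\in A,$$
because $\sigma$ preserves its support. So two things hold: $\iota(\pi j)$ is determined by $\iota(j)$, and $\pi j$ has label $F$ or $I$.

A small example: let $\sigma=(1\,2\,3)$, $t=(1\,2)$, $\pi=(1\,2)\in S_2$, $\iota(1)=1$, $\iota(2)=2$. Then $\sigma(\iota(\pi1))=\sigma(2)=3\ne1$, so $1$ has label $I$, and $\sigma(\iota(\pi2))=\sigma(1)=2$, so $2$ has label $F$. Hence $b-f=-1$, and indeed $\sigma t=(1\,3)$.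

**Step 4: the contribution of one labelling.** The purpose is to bound the part of (7) that comes from a given labelling of $[s]$; there are at most $3^s$ of these. For a fixed labelling the factor $x^{b-f}$ is constant, and it is a product over the cycles of $\pi$. The number of injections with this labelling is at most the product, over the cycles of $\pi$, of the number of admissible values of $\iota$ on the cycle, since we may drop the requirement that values on different cycles be distinct. So the contribution is at most a product over cycles. Consider a cycle of length $k\ge2$ with $o,f,i$ labels $O,F,I$, where $o+f+i=k$ (here $f$ counts on this cycle only).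

*All labels are $F$.* One value of $\iota$ in $A$ determines all values on the cycle, so there are at most $|A|\le S$ choices. Since $k\ge2$ and $S\ge1$, the contribution is at most
$$S\,y^k\le S^{k/2}y^k=\bigl(S^{1/2}\cdot\sqrt n\,S^{-1/4}\bigr)^k=\bigl(\sqrt n\,S^{1/4}\bigr)^k\le v^k .$$

*Not all labels are $F$.* Follow the cycle in the direction $j\mapsto\pi j$. Every $F$ is followed by $F$ or $I$, and a run of $F$'s must end, so it ends at an $I$. The cycle therefore decomposes into $o$ single $O$'s and $i$ runs $F\cdots FI$, where a run may consist of $I$ alone. Each run is determined by the image in $A$ of its first element, which has at most $S$ values. Each $O$ has at most $n$ possible images. The contribution is at most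
$$n^oS^ix^oy^f=(nx)^oS^iy^f\le v^{o+i+f}=v^k,$$
because $nx=\sqrt n\,S^{1/4}\le v$, $S\le v$, and $y=\sqrt n\,S^{-1/4}\le\sqrt n\,S^{1/4}\le v$.

Multiplying over the cycles, whose lengths add up to $s$, a labelling contributes at most $v^s$. Summing over the labellings in (7) gives $z'\sum_th(\sigma t)/h(\sigma)\le3^sv^s$, which is (6). $\square$

The first case shows again why $x$ was chosen as it was. For $k=2$ the inequality $Sy^k\le S^{k/2}y^k$ is an equality, so the $2$-cycles of $t$ that cancel against $2$-cycles of $\sigma$ force the exponent $\frac14$ in $S^{1/4}$.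

## Normalized characters on classes of small support

Now we choose $m$ so that the loss $e^{D/m}$ in (5) is at most $e^s$, while $S=ms$ stays below $n^{2/3}$.

**Proposition 4.** Let $f^\lambda\ge\sqrt{n!}\,e^{-D}$, $2D\le n^{2/3}$, $2\le s\le D$. Then $|r^\lambda(w)|\le(3e^2)^s\,n^{-s/2}(2D)^{s/4}$.

*Proof.* Let $m=\lceil D/s\rceil$. Since $D/s\ge1$, we have $m\le D/s+1\le2D/s$, so $S=ms\le2D\le n^{2/3}$. This means $S^{3/4}\le\sqrt n$, hence $S\le\sqrt n\,S^{1/4}$ and $v=\sqrt n\,S^{1/4}$. Inequality (5) and Lemma 3 give
$$|\omega_C(\lambda)|\le e^{D/m}\,\frac{3^sn^{s/2}S^{s/4}}{z'}\le\frac{(3e)^sn^{s/2}(2D)^{s/4}}{z'},$$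
because $D/m\le s$. Divide by $|C|\ge(n/e)^s/z'$ from (2); the unknown factor $z'$ cancels. $\square$

For $s=2$ this reads $|r^\lambda(T)|\le9\sqrt2\,e^4\sqrt D/n$, the size predicted by the count of matchings.

## Proof of Theorem 1 and of the Corollary

**Step 1: classes with $2\le s\le D$.** Here we use Proposition 4, which requires $2D\le n^{2/3}$; this will be ensured by the choice of $\delta_0$. Since $|C|\le n^s$, the term of $C$ in (1) has absolute value at most
$$n^s\Bigl((3e^2)^sn^{-s/2}(2D)^{s/4}\Bigr)^3=\bigl(B\,n^{-1/2}D^{3/4}\bigr)^s,\qquad B=27e^6\,2^{3/4}.$$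
By (F3), all classes of support size $s$ together contribute at most $\eta^s$, where $\eta=2B\,D^{3/4}n^{-1/2}$.

**Step 2: classes with $s>D$.** Here the second moment is enough. By (3), (2), $D<s$ and $s\le n$, the term of $C$ is at most
$$e^{3D}|C|^{-1/2}\le e^{3s}\Bigl(\frac en\Bigr)^{s/2}s^{s/4}\le\bigl(e^{7/2}n^{-1/4}\bigr)^s .$$
By (F3), all classes of support size $s$ together contribute at most $\kappa^s$, where $\kappa=2e^{7/2}n^{-1/4}$. Since $s>D\ge4$, only $s\ge5$ occurs.

**Step 3: constants.** Let $K_0=8B^2+32e^{14}$, and choose $\delta_0\le\frac12$ so small that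
$$2B\delta_0^{3/4}\le\tfrac12,\qquad K_0\delta_0^{3/2}\le\tfrac12,\qquad (4/\delta_0)^{3/2}\ge256e^{14}.$$
Let $4\le D\le\delta_0n^{2/3}$. Then $2D\le n^{2/3}$. Also $\eta\le2B\delta_0^{3/4}\le\frac12$. Finally $4\le\delta_0n^{2/3}$ gives $n\ge(4/\delta_0)^{3/2}\ge256e^{14}$, so $n^{1/4}\ge4e^{7/2}$ and $\kappa\le\frac12$. Summing geometric series with ratio at most $\frac12$, the sum in (1) is at most
$$\sum_{s\ge2}\eta^s+\sum_{s\ge5}\kappa^s\le2\eta^2+2\kappa^4=\frac{8B^2D^{3/2}}n+\frac{32e^{14}}n\le K_0\frac{D^{3/2}}n\le K_0\delta_0^{3/2}\le\frac12$$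
in absolute value, where we used $\sum_{s\ge5}\kappa^s\le2\kappa^5\le2\kappa^4$ and $D\ge1$. This proves Theorem 1. $\square$

*Proof of the Corollary.* Take $D=c\sqrt n$, where $c\ge4$ is at least the three constants of the Plancherel sequences. Then $D\ge4$, and $D\le\delta_0n^{2/3}$ for large $n$. Theorem 1 gives $g=\frac{f^\lambda f^\mu f^\nu}{n!}(1+O(n^{-1/4}))$, since $D^{3/2}/n=c^{3/2}n^{-1/4}$, and
$$g\ge\frac12\,\frac{f^\lambda f^\mu f^\nu}{n!}\ge\frac12\sqrt{n!}\,e^{-3c\sqrt n}\ge\sqrt{n!}\,e^{-Cn}$$
for a suitable $C$ and all large $n$, which is the conjecture. Together with $g\le\sqrt{n!}$ this shows $g=\sqrt{n!}\,e^{-O(\sqrt n)}$. Conversely, if $g=\sqrt{n!}\,e^{-O(\sqrt n)}$, then $g\le\min(f^\lambda,f^\mu,f^\nu)$ gives $f^\lambda,f^\mu,f^\nu\ge\sqrt{n!}\,e^{-c\sqrt n}$ for some $c$ and all large $n$. Since dimensions are at least $1$, enlarging $c$ takes care of the remaining $n$, so all three sequences are Plancherel. $\square$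

For the uniform statement with $D=o(n^{2/3})$, apply Theorem 1 with $\max(D,4)$ in place of $D$.

## Sharpness: shapes with a large transposition character

In the bounds above the largest term is the one with $s=2$, and the only class with $s=2$ is $T$. To prove Theorem 2 we look for a shape $\lambda$ with $f^\lambda\ge\sqrt{n!}\,e^{-D}$ on which $\omega=\omega_T$ is as large as Proposition 4 permits, up to a constant. By (4), the moments of $\omega$ under Plancherel measure are numbers of closed walks, so we can estimate a moment from below and the moment of twice the order from above. Then the second-moment method applied to $\omega^{2m}$ finds a set of shapes that is not too improbable, and hence contains a shape of large dimension.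

*Proof of Theorem 2.* Let $m=\lfloor D/16\rfloor$. Since $D\ge16\sqrt n\ge16$, we have $m\ge1$ and $m\ge D/32$. We take $\delta_1\le\min(\delta_0,1)$, so $4m\le D/4\le n^{2/3}$ and $2m\le n$. Let $\mathbb E,\mathbb P$ refer to Plancherel measure on the partitions of $n$.

**Step 1: a lower bound for $\mathbb E\,\omega^{2m}=N_{2m}(T)$.** We construct many closed walks from matchings. Choose a perfect matching of $\{1,\dots,2m\}$, assign pairwise disjoint transpositions to its $m$ pairs, and let $t_i$ be the transposition of the pair containing $i$. The transpositions commute and each occurs twice, so $t_1\cdots t_{2m}=1$. The tuple determines the matching and the assignment. There are $(2m-1)!!$ matchings and $(n)_{2m}/2^m$ assignments. Since $(2m-1)!!=\frac{(m+1)\cdots(2m)}{2^m}\ge(m/2)^m$, (F1) gives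
$$\mathbb E\,\omega^{2m}=N_{2m}(T)\ge\Bigl(\frac m2\Bigr)^m\Bigl(\frac ne\Bigr)^{2m}2^{-m}=\Bigl(\frac{mn^2}{4e^2}\Bigr)^m .$$

**Step 2: an upper bound for $\mathbb E\,\omega^{4m}=N_{4m}(T)$.** Apply Lemma 3 with $2m$ in place of $m$, and with $s=2$, $z'=2$, $S=4m\le n^{2/3}$. Then $v=\sqrt n\,(4m)^{1/4}$ and $v^2=2n\sqrt m$, so
$$\mathbb E\,\omega^{4m}\le\bigl(\tfrac92v^2\bigr)^{4m}=\bigl(9n\sqrt m\bigr)^{4m}=\bigl(81mn^2\bigr)^{2m}.$$

**Step 3: a lower bound for a probability.** Let $Z=\omega^{2m}\ge0$ and let $E$ be the event $Z\ge\frac12\mathbb EZ$. The Paley–Zygmund inequality says $\mathbb P(E)\ge(\mathbb EZ)^2/(4\,\mathbb EZ^2)$. Indeed, $\mathbb EZ\le\frac12\mathbb EZ+\mathbb E[Z\mathbf 1_E]\le\frac12\mathbb EZ+(\mathbb EZ^2)^{1/2}\,\mathbb P(E)^{1/2}$ by Cauchy–Schwarz. With Steps 1 and 2,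
$$\mathbb P(E)\ge\tfrac14\Bigl(\frac{mn^2/(4e^2)}{81mn^2}\Bigr)^{2m}=\tfrac14(324e^2)^{-2m}.$$
On $E$ we have $\omega^{2m}\ge\frac12\bigl(\frac{mn^2}{4e^2}\bigr)^m$, hence
$$|\omega|\ge2^{-1/(2m)}\,\frac{n\sqrt m}{2e}\ge\frac{n\sqrt m}{4e}.$$

**Step 4: a shape of large dimension in $E$.** There are at most $p(n)\le e^{3\sqrt n}$ shapes, so some $\lambda$ in $E$ has $(f^\lambda)^2/n!\ge\frac14(324e^2)^{-2m}e^{-3\sqrt n}$. Since $\ln(324e^2)<8$ and $\ln2<1$,
$$f^\lambda\ge\sqrt{n!}\,e^{-(8m+1.5\sqrt n+1)}\ge\sqrt{n!}\,e^{-D},$$
because $8m\le D/2$ and $1.5\sqrt n+1\le8\sqrt n\le D/2$. Recall that $S^{\lambda'}\cong S^\lambda\otimes\mathrm{sgn}$, so $f^{\lambda'}=f^\lambda$ and $\omega(\lambda')=-\omega(\lambda)$. Exchanging $\lambda$ and $\lambda'$ if necessary, we may assume $\omega(\lambda)>0$.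

**Step 5: the transposition term.** Let $M=|T|=\binom n2$, so $n^2/4\le M\le n^2/2$, and let $r=\omega(\lambda)/M\ge\frac{\sqrt m}{2en}$. In (1) for $(\lambda,\lambda,\lambda)$ the class $T$ contributes
$$Mr^3\ge\frac{n^2}4\cdot\frac{m^{3/2}}{8e^3n^3}=\frac{m^{3/2}}{32e^3n}\ge2c_1\frac{D^{3/2}}n,\qquad c_1=\frac1{64\cdot32^{3/2}e^3},$$
where the last inequality uses $m\ge D/32$.

**Step 6: all other classes are smaller.** Since $4\le D\le\delta_0n^{2/3}$, the estimates in the proof of Theorem 1 apply. The classes other than $\{1\}$ and $T$ have $s\ge3$, so they contribute in absolute value at most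
$$\sum_{s\ge3}\eta^s+\sum_{s\ge5}\kappa^s\le2\eta^3+2\kappa^4=\Bigl(16B^3\,D^{3/4}n^{-1/2}+\frac{32e^{14}}{D^{3/2}}\Bigr)\frac{D^{3/2}}n .$$
Choose $\delta_1$ so that in addition $16B^3\delta_1^{3/4}\le c_1/2$. As $D^{3/4}n^{-1/2}\le\delta_1^{3/4}$, the first term in the bracket is at most $c_1/2$. Since $D\ge16\sqrt n$, the second is at most $c_1/2$ for large $n$. So all these classes together contribute at most $c_1D^{3/2}/n$ in absolute value, and the ratio for $(\lambda,\lambda,\lambda)$ is at least $1+2c_1\frac{D^{3/2}}n-c_1\frac{D^{3/2}}n=1+c_1\frac{D^{3/2}}n$.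

For $(\lambda',\lambda',\lambda')$ the transposition term changes sign, so it is at most $-2c_1D^{3/2}/n$, and the same bound holds for the other classes because $f^{\lambda'}=f^\lambda$. The ratio is at most $1-c_1D^{3/2}/n$. $\square$
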